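\title{Group actions on Valdivia compact spaces and invariant $\Sigma$-subsets}

\begin{abstract}
A compact space is Valdivia if it embeds in a power of the real line in such a way that the points with countable support are dense; the set of these points is then a dense $\Sigma$-subset. We show that a finite abelian group of homeomorphisms of a Valdivia compact space need not preserve any dense $\Sigma$-subset. A counterexample exists for the group of order two acting on a zero-dimensional space of weight $\aleph_1$, and similar examples exist for every nontrivial group. The obstruction lies in the fixed point sets: an invariant dense $\Sigma$-subset forces them to be Valdivia, while every compact space is the fixed point set of an involution of a Valdivia compact space. For finite groups acting on zero-dimensional spaces of weight at most $\aleph_1$ we show that fixed point sets carry the only obstruction, and a free action in dimension one shows that this fails without zero-dimensionality.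
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, compact spaces are Hausdorff, countable means finite or countably infinite, and all arguments are in ZFC. For a set $\Gamma$ let
\[
\Sigma(\Gamma)=\{x\in\mathbb{R}^\Gamma:\ \{\gamma\in\Gamma: x_\gamma\neq 0\}\text{ is countable}\},
\]
where $\mathbb{R}^\Gamma$ carries the topology of pointwise convergence.

\begin{definition}\label{def:valdivia}
Let $K$ be a compact space. A set $A\subset K$ is a \emph{$\Sigma$-subset} of $K$ if there are a set $\Gamma$ and a homeomorphic embedding $h:K\to\mathbb{R}^\Gamma$ with $A=h^{-1}(\Sigma(\Gamma))$. The space $K$ is \emph{Valdivia} if it has a dense $\Sigma$-subset. If $G$ is a group of homeomorphisms of $K$, a set $A\subset K$ is \emph{$G$-invariant} if $g(A)=A$ for each $g\in G$.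
\end{definition}

A metrizable compact space $K$ embeds in $\mathbb{R}^\omega=\Sigma(\omega)$, so $K$ is a dense $\Sigma$-subset of itself. The cubes $\{0,1\}^I$ and $[0,1]^I$ are Valdivia for every $I$, because the finitely supported points are dense. In general a dense $\Sigma$-subset $A$ singles out metrizable pieces from which $K$ is assembled: every countable subset of $A$ has metrizable closure (Lemma~\ref{lem:basic}), and $K$ retracts onto many such closures (Lemma~\ref{lem:retraction}).

The set $A$ depends on the embedding and not only on $K$. Let $I$ be uncountable, $K=\{0,1\}^I$, $A=K\cap\Sigma(I)$, and let $\tau(x)=1-x$ be the flip. Then $\tau(A)$ is again a dense $\Sigma$-subset, and it is disjoint from $A$, since $I$ is not the union of two countable sets. So one asks whether the choice can be made compatible with a given symmetry of $K$. The following question is posed in \cite{source}.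

\begin{quote}
\textbf{Question.} Let $K$ be a Valdivia compact space and $G$ a finite abelian group of homeomorphisms of $K$. Is there a $G$-invariant dense $\Sigma$-subset of $K$?
\end{quote}

There are three reasons to guess that the answer is yes. First, an invariant $\Sigma$-subset costs nothing: if $A=h^{-1}(\Sigma(\Gamma))$ and $G$ is finite, the embedding $x\mapsto (h(gx))_{g\in G}$ shows that $\bigcap_{g\in G}g(A)$ is an invariant $\Sigma$-subset. Only density is at stake. Second, density can often be restored by a better choice of coordinates. For the flip the intersection $A\cap\tau(A)$ is empty, but if we fix $i_0\in I$ and use the embedding $x\mapsto\bigl(x_{i_0},(x_i-x_{i_0})_{i\ne i_0}\bigr)$, we obtain the $\Sigma$-subset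
\begin{equation}\label{eq:flip}
A'=\{x\in\{0,1\}^I:\ x_i=x_{i_0}\text{ for all but countably many }i\},
\end{equation}
which is $\tau$-invariant and dense. Third, the known negative answer for arbitrary groups depends on infinite orbits. For $|I|=\mathfrak{c}$ the cube $\{0,1\}^I$ has a minimal homeomorphism $h$, that is, one all of whose orbits are dense, and there is no nonempty $h$-invariant $\Sigma$-subset. Indeed, such a set would contain an orbit, which is countable and dense, and this would make the cube metrizable. For a finite group this argument gives nothing.

The answer is nevertheless negative. For a group $H$ acting on $K$ write $\operatorname{Fix}(H)=\{x\in K: hx=x\text{ for all }h\in H\}$, and put $\operatorname{Fix}(g)=\operatorname{Fix}(\langle g\rangle)$.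

\begin{theorem}\label{thm:main}
There are a zero-dimensional Valdivia compact space $K$ of weight $\aleph_1$ and an involutive homeomorphism $\sigma$ of $K$ such that $K$ has no $\sigma$-invariant dense $\Sigma$-subset. More precisely:
\begin{enumerate}
\item[(a)] every compact space is homeomorphic to the fixed point set of an involution of some Valdivia compact space;
\item[(b)] if an involution $\sigma$ of a compact space $K$ admits an invariant dense $\Sigma$-subset, then $\operatorname{Fix}(\sigma)$ is Valdivia.
\end{enumerate}
\end{theorem}

The weight $\aleph_1$ is the least possible, because a compact space of countable weight is metrizable and is then itself an invariant dense $\Sigma$-subset. Nothing is special about the group of order two.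

\begin{theorem}\label{thm:allgroups}
For every nontrivial group $G$, finite or infinite, there is a zero-dimensional Valdivia compact space $K$ of weight at most $\max(\aleph_1,|G|)$ with a faithful action of $G$ by homeomorphisms and no $G$-invariant dense $\Sigma$-subset.
\end{theorem}

These examples rest on fixed points, so one asks next what happens when there are none. The flip above acts freely, and the answer depends on the dimension.

\begin{theorem}\label{thm:free}
Let $G$ be a nontrivial finite group.
\begin{enumerate}
\item[(a)] If $G$ acts freely on a zero-dimensional Valdivia compact space of any weight, then a $G$-invariant dense $\Sigma$-subset exists.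
\item[(b)] There is a free action of $G$ on a one-dimensional Valdivia compact space of weight $\aleph_1$ with no $G$-invariant dense $\Sigma$-subset.
\end{enumerate}
\end{theorem}

Finally, in dimension zero and at the smallest interesting weight, the fixed point sets decide the question.

\begin{theorem}\label{thm:criterion}
Let $K$ be a zero-dimensional Valdivia compact space of weight at most $\aleph_1$ and $G$ a finite group of homeomorphisms of $K$. A $G$-invariant dense $\Sigma$-subset exists if and only if there is a dense $\Sigma$-subset $A$, not assumed invariant, such that $A\cap\operatorname{Fix}(H)$ is dense in $\operatorname{Fix}(H)$ for each subgroup $H\le G$. The ``only if'' part holds for every compact $K$. Zero-dimensionality cannot be dropped in the ``if'' part.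
\end{theorem}

Section~\ref{sec:retractions} shows that an invariant dense $\Sigma$-subset yields equivariant retractions, which is the source of all obstructions. Section~\ref{sec:nonvaldivia} describes a small compact space that is not Valdivia, and Section~\ref{sec:switch} realizes it as a fixed point set; this proves Theorems~\ref{thm:main} and~\ref{thm:allgroups}. Sections~\ref{sec:free} and~\ref{sec:criterion} prove Theorems~\ref{thm:free} and~\ref{thm:criterion}.

\section{Coordinates and countable supports}\label{sec:prelim}

For $x\in\mathbb{R}^\Gamma$ and $C\subset\Gamma$ we write $x|C\in\mathbb{R}^C$ for the restriction, and $x1_C\in\mathbb{R}^\Gamma$ for the \emph{truncation}, which equals $x$ on $C$ and $0$ off $C$. Both depend continuously on $x$. For $L\subset\mathbb{R}^\Gamma$ put $L|C=\{x|C:x\in L\}$. The \emph{support} of $x$ is $\{\gamma:x_\gamma\ne0\}$. If $A=h^{-1}(\Sigma(\Gamma))$ is a $\Sigma$-subset of $K$, we may identify $K$ with $h(K)$, so that $A=K\cap\Sigma(\Gamma)$.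

An action of $G$ is \emph{faithful} if only the identity acts trivially, so that $G$ is a group of homeomorphisms, and \emph{free} if no $g\neq1$ fixes a point. We write $\operatorname{Stab}(x)=\{g\in G:gx=x\}$. A map $r$ between spaces with a $G$-action is \emph{equivariant} if $r(gx)=g\,r(x)$ for all $g$ and $x$. The sets $\operatorname{Fix}(H)$ are closed, since $K$ is Hausdorff.

The \emph{weight} of a space is the least cardinality of a base, and a space is \emph{zero-dimensional} if it has a base of clopen sets. We use the following textbook facts.
\begin{enumerate}
\item[(T1)] A continuous injection of a compact space into a Hausdorff space is an embedding. A continuous surjection between compact spaces is closed, hence a quotient map.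
\item[(T2)] Let $\kappa$ be infinite. A compact space of weight at most $\kappa$ embeds in $[0,1]^\kappa$. A subspace of a product of at most $\kappa$ spaces of weight at most $\kappa$ has weight at most $\kappa$. A compact space is metrizable if and only if its weight is countable.
\item[(T3)] A Hausdorff continuous image of a compact metrizable space is metrizable.
\item[(T4)] Subspaces and products of zero-dimensional spaces are zero-dimensional. A continuous map from a connected space to a zero-dimensional Hausdorff space is constant. A zero-dimensional compact metrizable space embeds in the Cantor set, hence in $\mathbb{R}$.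
\end{enumerate}

\begin{lemma}\label{lem:basic}
Let $A$ be a $\Sigma$-subset of a compact space $K$.
\begin{enumerate}
\item[(a)] If $L\subset K$ is closed, then $A\cap L$ is a $\Sigma$-subset of $L$.
\item[(b)] If $N\subset A$ is countable, then $\overline{N}$ is metrizable and $\overline{N}\subset A$.
\item[(c)] If $A$ is dense and $M$ is compact metrizable, then $K\times M$ is Valdivia.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $K\subset\mathbb{R}^\Gamma$ and $A=K\cap\Sigma(\Gamma)$. For (a), restrict the embedding to $L$. For (b), let $C$ be the union of the supports of the points of $N$. It is countable, and vanishing off $C$ is a closed condition, so $\overline{N}$ lies in the copy $\{x:x=x1_C\}$ of the metrizable space $\mathbb{R}^C$, which is contained in $\Sigma(\Gamma)$. For (c), take $M\subset\mathbb{R}^\omega$; then $K\times M\subset\mathbb{R}^{\Gamma\sqcup\omega}$, and the countably supported points form the dense set $A\times M$.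
\end{proof}

Part (a) does not say that closed subspaces of Valdivia spaces are Valdivia, because $A\cap L$ need not be dense in $L$. This gap is where the counterexample lives.

A homeomorphism of $K\subset\mathbb{R}^\Gamma$ has no reason to respect the coordinates. The next lemma says that it respects them up to countable error.

\begin{lemma}\label{lem:P}
Let $K\subset\mathbb{R}^\Gamma$ be compact.
\begin{enumerate}
\item[(a)] For each continuous $f:K\to\mathbb{R}$ there is a countable $C\subset\Gamma$ such that $x|C=y|C$ implies $f(x)=f(y)$ for $x,y\in K$.
\item[(b)] If a countable group $G$ acts on $K$ by homeomorphisms and $C\subset\Gamma$ is countable, there is a countable $C^+\supset C$ such that $x|C^+=y|C^+$ implies $gx|C=gy|C$ for all $x,y\in K$ and $g\in G$.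
\end{enumerate}
\end{lemma}

\begin{proof}
The polynomials in finitely many coordinates form an algebra of continuous functions on $K$ that contains the constants and separates points. By the Stone--Weierstrass theorem $f$ is the uniform limit of a sequence of them, and we let $C$ be the set of coordinates that occur in the sequence. For (b), apply (a) to the countably many functions $x\mapsto(gx)_\gamma$ with $g\in G$, $\gamma\in C$, and let $C^+$ be the union of $C$ and the resulting sets.
\end{proof}

\section{Equivariant retractions}\label{sec:retractions}

In a cube $\{0,1\}^\Gamma$ every truncation $x\mapsto x1_C$ maps the space into itself. In a general $K\subset\mathbb{R}^\Gamma$ with dense $\Sigma$-subset this holds only for suitable countable $C$, and these are found by a closing-off argument. We want $r(x)=x1_C$ also to commute with $G$. The points $r(gx)$ and $g\,r(x)$ must then agree on $C$ and off $C$. Agreement on $C$ asks that the $C$-coordinates of $gx$ depend only on those of $x$, which Lemma~\ref{lem:P} can arrange for any action. Agreement off $C$ asks that $g$ send points supported in $C$ to points supported in $C$, and this is where the invariance of $A$ enters.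

\begin{lemma}\label{lem:retraction}
Let $K\subset\mathbb{R}^\Gamma$ be compact with $A=K\cap\Sigma(\Gamma)$ dense in $K$, and let a countable group $G$ act on $K$ by homeomorphisms with $g(A)=A$ for all $g\in G$. Every countable $C\subset\Gamma$ is contained in a countable $C'\subset\Gamma$ such that the continuous map $r(x)=x1_{C'}$ sends $K$ into $A$ and is equivariant.
\end{lemma}

\begin{proof}
We construct countable sets $C=C_0\subset C_1\subset\cdots$ in $\Gamma$ and countable $G$-invariant sets $A_n\subset A$. Given $C_n$, the space $K|C_n\subset\mathbb{R}^{C_n}$ is separable metrizable, and $A|C_n$ is dense in it as the image of a dense set under a continuous surjection. Choose a countable dense subset of $A|C_n$ and one preimage in $A$ for each of its points, and let $A_n$ be the union of the $G$-orbits of these preimages. Then $A_n$ is countable because $G$ is, it lies in $A$ because $A$ is invariant, and $A_n|C_n$ is dense in $K|C_n$. Let $C_{n+1}$ be the union of the set $C_n^+$ of Lemma~\ref{lem:P}(b) and the supports of all points of $A_n$. Put $C'=\bigcup_nC_n$ and let $B$ be the closure of $\bigcup_nA_n$ in $K$.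

The set $B$ is compact and $G$-invariant, and all its points vanish off $C'$, so $B\subset A$. The set $B|C'$ is dense in $K|C'$: a basic open set involves finitely many coordinates, these lie in some $C_n$, and $A_n|C_n$ is dense in $K|C_n$. Being compact, $B|C'$ equals $K|C'$. So for $x\in K$ there is $b\in B$ with $b|C'=x|C'$, and since $b$ vanishes off $C'$ we have $b=x1_{C'}$. Thus $r(K)\subset B\subset A$.

If $x|C'=y|C'$, then $x|C_{n+1}=y|C_{n+1}$ and hence $gx|C_n=gy|C_n$ for all $n$, so $gx|C'=gy|C'$. Applying this to $r(x)$ and $x$ gives $(g\,r(x))|C'=(gx)|C'=r(gx)|C'$. Both $g\,r(x)$ and $r(gx)$ lie in $B$, so both vanish off $C'$, and they are equal.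
\end{proof}

An equivariant map sends fixed points to fixed points. This gives the obstruction.

\begin{corollary}\label{cor:fix}
Let a countable group $G$ act on a compact space $K$ and let $A$ be a $G$-invariant dense $\Sigma$-subset. For every subgroup $H\le G$ the set $A\cap\operatorname{Fix}(H)$ is dense in $\operatorname{Fix}(H)$, and so $\operatorname{Fix}(H)$ is Valdivia.
\end{corollary}

\begin{proof}
Let $K\subset\mathbb{R}^\Gamma$ with $A=K\cap\Sigma(\Gamma)$. Let $p\in\operatorname{Fix}(H)$ and let $S\subset\Gamma$ be finite. Take $r$ as in Lemma~\ref{lem:retraction} for $C=S$. For $h\in H$ we have $h\,r(p)=r(hp)=r(p)$, so $r(p)\in A\cap\operatorname{Fix}(H)$, and $r(p)|S=p|S$. Since $S$ is arbitrary, every neighborhood of $p$ meets $A\cap\operatorname{Fix}(H)$. The last claim follows from Lemma~\ref{lem:basic}(a).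
\end{proof}

\begin{remark}\label{rem:countable}
The density statement fails for uncountable groups. If $I$ is uncountable and $G$ is the group of all permutations of the coordinates of $\{0,1\}^I$, then $A=\{0,1\}^I\cap\Sigma(I)$ is invariant and dense, $\operatorname{Fix}(G)$ consists of the two constant points, and only one of them lies in $A$.
\end{remark}

\section{A compact space that is not an image of a Valdivia space}\label{sec:nonvaldivia}

To use Corollary~\ref{cor:fix} we need a compact space that is not Valdivia, preferably zero-dimensional and of weight $\aleph_1$. Isolated points belong to every dense set, so a countable dense set of isolated points is trapped in every dense $\Sigma$-subset, and Lemma~\ref{lem:basic}(b) applies. The same argument rules out continuous images, which will be needed for free actions.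

\begin{lemma}\label{lem:notimage}
Let $F$ be a nonmetrizable compact space with a countable dense set $D$ of isolated points. Then $F$ is not a continuous image of a Valdivia compact space. In particular $F$ is not Valdivia.
\end{lemma}

\begin{proof}
Suppose that $p:V\to F$ is a continuous surjection and that $A$ is a dense $\Sigma$-subset of the compact space $V$. For $d\in D$ the set $p^{-1}(d)$ is open and nonempty, so it contains a point $a_d\in A$. By Lemma~\ref{lem:basic}(b) the closure $M$ of $\{a_d:d\in D\}$ is compact metrizable. The set $p(M)$ is closed and contains $D$, so $p(M)=F$, and $F$ is metrizable by (T3), a contradiction.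
\end{proof}

Both conditions on $D$ matter. The cube $\{0,1\}^{\mathfrak{c}}$ is Valdivia and has a countable dense set, namely an orbit of the minimal homeomorphism of Section~\ref{sec:intro}. The set $\{0\}\cup\{1_{\{\gamma\}}:\gamma\in\Gamma\}\subset\Sigma(\Gamma)$ with $\Gamma$ uncountable is compact, Valdivia and nonmetrizable, and its uncountably many isolated points are dense.

\begin{lemma}\label{lem:F}
There is a nonmetrizable compact set $F\subset\{0,1\}^\Gamma$ with $|\Gamma|=\aleph_1$ that has a countable dense set of isolated points.
\end{lemma}

\begin{proof}
Let $\mathcal{A}$ be a family of $\aleph_1$ infinite subsets of $\omega$ any two of which have finite intersection. (Identify $\omega$ with the set of finite binary strings and take $\aleph_1$ branches of the binary tree.) Put $\Gamma=\omega\sqcup\mathcal{A}$. Let $F$ consist of the point $0$; the points $p_B$ for $B\in\mathcal{A}$, whose only nonzero coordinate is $B$; and the points $p_n$ for $n\in\omega$, whose nonzero coordinates are $n$ and those $B\in\mathcal{A}$ with $n\in B$.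

\emph{$F$ is closed.} Let $x\in\overline{F}$. If $x_n=1$ for some $n\in\omega$, then the open set $\{y:y_n=1\}$ contains $x$ and meets $F$ only in $p_n$, so $x=p_n$. Now let $x|\omega=0$. If $x_B=x_{B'}=1$ for some $B\ne B'$, then the open set $\{y:y_B=y_{B'}=1\}$ contains $x$ and meets $F$ in the finite set $\{p_n:n\in B\cap B'\}$, so $x=p_n$ for some $n$, which contradicts $x|\omega=0$. Hence $x$ has at most one nonzero coordinate, and $x=0$ or $x=p_B$ for some $B$.

\emph{The points $p_n$ are isolated and dense.} They are isolated since $F\cap\{y:y_n=1\}=\{p_n\}$. As $n\to\infty$ in $B$ we have $p_n\to p_B$: the coordinate $B$ is always $1$, a coordinate $m\in\omega$ is $0$ for $n\neq m$, and a coordinate $B'\ne B$ is $0$ for $n$ outside the finite set $B\cap B'$. A basic neighborhood of $0$ is given by $m_1,\dots,m_j\in\omega$ and $B_1,\dots,B_k\in\mathcal{A}$, and it contains $p_n$ whenever $n\notin\{m_1,\dots,m_j\}\cup B_1\cup\dots\cup B_k$. All but finitely many elements of any $B\in\mathcal{A}\setminus\{B_1,\dots,B_k\}$ are such $n$.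

\emph{$F$ is not metrizable.} The set $\{p_B:B\in\mathcal{A}\}$ is uncountable and relatively discrete, since $p_B$ is its only point with coordinate $B$ equal to $1$. A space of countable weight has no such subset.
\end{proof}

\section{Switching coordinates off}\label{sec:switch}

We now embed an arbitrary compact set $F\subset[0,1]^\Gamma$ as a fixed point set in a Valdivia space. The trouble with $F$ is that the truncation of a point of $F$ need not lie in $F$. We add room for truncations: each coordinate gets a switch, and a coordinate that is switched off forgets its value. With a single ``off'' position the new points would be fixed as well. So we provide several ``off'' positions and let the group permute them without fixed points.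

\begin{example}\label{ex:small}
Let $\Gamma=\{1,2\}$ and $F=\{00,11\}\subset\{0,1\}^2$. Truncating $11$ to the first coordinate gives $10\notin F$. Now allow four letters in each coordinate: the digits $0,1$ for a switch that is on, and the signs $+,-$ for the two off positions. Let $K$ consist of the words whose digits can be completed to a point of $F$. These are all words except $01$ and $10$:
\[
\begin{array}{cccc}
00 & \cdot & 0{+} & 0{-}\\
\cdot & 11 & 1{+} & 1{-}\\
{+}0 & {+}1 & {+}{+} & {+}{-}\\
{-}0 & {-}1 & {-}{+} & {-}{-}
\end{array}
\]
Let $\sigma$ exchange $+$ and $-$. Its fixed points are the words without signs, that is, $F$. Replacing a letter by $+$ only removes a constraint, so it maps $K$ into $K$; for instance $11\mapsto 1{+}$. This is the truncation in coordinates in which $+$ is the origin. It is not equivariant, since it sends the fixed point $11$ to a point that is not fixed.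

For $F\subset\{0,1\}^\Gamma$ with $\Gamma$ uncountable the same recipe gives a space $K\subset\{0,1,+,-\}^\Gamma$ in which the words equal to $+$ off a countable set form a dense $\Sigma$-subset $A$. This set misses $\operatorname{Fix}(\sigma)=F$ altogether, and $\sigma(A)\cap A=\emptyset$. Other dense $\Sigma$-subsets may behave better, but by Corollary~\ref{cor:fix} none is invariant if $F$ is not Valdivia.
\end{example}

In general the set of off positions is a compact space $E$ with an action of $G$. Let $\Gamma\neq\emptyset$, let $F\subset[0,1]^\Gamma$ be nonempty and compact, and let
\[
E=\prod_{\lambda\in\Lambda}\{0,1,\dots,n_\lambda-1\}\subset\mathbb{R}^\Lambda,\qquad 1\le n_\lambda<\infty,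
\]
carry an action of a group $G$ by homeomorphisms, which need not respect the product structure. Let $E_*=E\sqcup\{*\}$, where $*$ is an isolated point, the ``on'' position, and put $g*=*$. For $\varepsilon\in E_*^\Gamma$ let $T(\varepsilon)=\{\gamma:\varepsilon_\gamma=*\}$ be the set of coordinates that are on. Define
\[
K(F,E)=\bigl\{(z,\varepsilon)\in[0,1]^\Gamma\times E_*^\Gamma:\ z=0\text{ off }T(\varepsilon),\ \ z|T(\varepsilon)\in F|T(\varepsilon)\bigr\},
\]
and let $g(z,\varepsilon)=(z,(g\varepsilon_\gamma)_{\gamma\in\Gamma})$. Example~\ref{ex:small} is the case $E=\{+,-\}$, where the pairs $(z_\gamma,\varepsilon_\gamma)=(0,*),(1,*),(0,+),(0,-)$ are the four letters.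

\begin{proposition}\label{prop:K}
Let $K=K(F,E)$.
\begin{enumerate}
\item[(i)] $K$ is compact and $G$ acts on it by homeomorphisms. The action is faithful if the action on $E$ is.
\item[(ii)] $K$ is Valdivia.
\item[(iii)] The set $F_*=\{(z,\varepsilon):z\in F,\ \varepsilon_\gamma=*\text{ for all }\gamma\}\subset K$ is homeomorphic to $F$, and $\operatorname{Fix}(g)=F_*$ for every $g\in G$ that fixes no point of $E$.
\item[(iv)] If $F\subset\{0,1\}^\Gamma$, then $K$ is zero-dimensional of weight at most $\max(\aleph_0,|\Gamma|,|\Lambda|)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) The second condition in the definition involves the possibly infinite set $T(\varepsilon)$, which varies with the point, so we rewrite it in terms of finite sets. We claim that $(z,\varepsilon)\in K$ if and only if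
\begin{enumerate}
\item[(1)] for every $\gamma\in\Gamma$, either $\varepsilon_\gamma=*$ or $z_\gamma=0$, and
\item[(2)] for every finite $S\subset\Gamma$, either $\varepsilon_\gamma\in E$ for some $\gamma\in S$, or $z|S\in F|S$.
\end{enumerate}
Condition (1) restates the first requirement. Condition (2) says that $z|S\in F|S$ for all finite $S\subset T(\varepsilon)$, and this follows from $z|T(\varepsilon)\in F|T(\varepsilon)$. Conversely, if (2) holds, the closed sets $\{w\in F:w|S=z|S\}$ with $S\subset T(\varepsilon)$ finite are nonempty and directed downward. By compactness of $F$ they have a common point $w$, and $w|T(\varepsilon)=z|T(\varepsilon)$.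

For fixed $\gamma$, condition (1) defines a union of two closed sets. For fixed $S$, condition (2) defines a finite union of closed sets, because $E$ is closed in $E_*$ and $F|S$ is compact. So $K$ is closed in a compact product. Since $g$ maps $E$ onto $E$ and fixes $*$, we have $T(g\varepsilon)=T(\varepsilon)$, so $g$ preserves $K$; it is continuous with inverse $g^{-1}$. For $e\in E$ the point with $z=0$ and $\varepsilon_\gamma=e$ for all $\gamma$ has $T(\varepsilon)=\emptyset$ and so lies in $K$. An element that moves $e$ moves this point.

(ii) Embed $E_*$ in $\mathbb{R}^\Lambda\times\mathbb{R}$ by $e\mapsto(e,0)$ and $*\mapsto(0,1)$, so that the origin is the off position $0\in E$. This embeds $K$ in $\mathbb{R}^\Gamma\times(\mathbb{R}^\Lambda\times\mathbb{R})^\Gamma$, a power of $\mathbb{R}$. Let $A$ be the set of countably supported points of $K$. Given $(z,\varepsilon)\in K$ and finite sets $S\subset\Gamma$, $\Lambda_0\subset\Lambda$, put $z'=z1_S$ and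
\[
\varepsilon'_\gamma=\begin{cases}
* & \text{if }\gamma\in S\text{ and }\varepsilon_\gamma=*,\\
\varepsilon_\gamma1_{\Lambda_0}\in E & \text{if }\gamma\in S\text{ and }\varepsilon_\gamma\in E,\\
0\in E & \text{if }\gamma\notin S.
\end{cases}
\]
Then $T(\varepsilon')=S\cap T(\varepsilon)$. The vector $z'$ vanishes off $S$ and off $T(\varepsilon)$, hence off $T(\varepsilon')$. Also $z'|T(\varepsilon')=z|T(\varepsilon')\in F|T(\varepsilon')$, because $T(\varepsilon')\subset T(\varepsilon)$. So $(z',\varepsilon')\in K$. It has finite support, and it agrees with $(z,\varepsilon)$ in all coordinates indexed by $S$ and $\Lambda_0$. Every basic neighborhood of $(z,\varepsilon)$ involves only such coordinates for suitable $S$ and $\Lambda_0$, so $A$ is dense.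

(iii) If $T(\varepsilon)=\Gamma$, the definition of $K$ reduces to $z\in F$, and $(z,\varepsilon)\mapsto z$ is a homeomorphism of $F_*$ onto $F$. If $g$ fixes no point of $E$, then $g\varepsilon_\gamma=\varepsilon_\gamma$ holds exactly when $\varepsilon_\gamma=*$, so $\operatorname{Fix}(g)=F_*$.

(iv) On $T(\varepsilon)$ the vector $z$ agrees with a point of $F$, and elsewhere it is $0$. So $K\subset\{0,1\}^\Gamma\times E_*^\Gamma$, and (T2) and (T4) apply.
\end{proof}

It is essential that $*$ be isolated. If the switch positions were $[-1,1]$ with $*=0$, the points with $z=0$ and $\varepsilon_\gamma=t$ for all $\gamma$ would converge, as $t\to0$, to a point that satisfies the definition only when $0\in F$.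

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Part (b) is Corollary~\ref{cor:fix} for $G=\{1,\sigma\}$. For (a), let $E$ be a two-point space and let $\sigma$ exchange its points. A nonempty compact space is homeomorphic to some $F\subset[0,1]^\Gamma$ with $\Gamma\neq\emptyset$ by (T2). By Proposition~\ref{prop:K}, $K(F,E)$ is a Valdivia compact space, $\sigma$ acts on it as an involution, and $\operatorname{Fix}(\sigma)\cong F$. The empty space is the fixed point set of $\sigma$ on $E$ itself.

Now take $F$ from Lemma~\ref{lem:F} and $K=K(F,E)$. It is zero-dimensional of weight at most $\aleph_1$, and the weight is exactly $\aleph_1$ because $K$ contains a copy of the nonmetrizable space $F$. If $K$ had a $\sigma$-invariant dense $\Sigma$-subset, then $F$ would be Valdivia by (b), contrary to Lemma~\ref{lem:notimage}.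
\end{proof}

For a general group we need a space $E$ as above with a faithful action in which some element $g_0$ has no fixed point. If $G$ is finite, $E=G$ with left translation will do. For infinite $G$ the space $E$ must still be compact. The shift action on $\{0,1\}^G$ is faithful, but it fixes the constant functions. We therefore multiply it by a space of colorings of $G$ whose color at the identity is always changed by $g_0$.

\begin{proof}[Proof of Theorem~\ref{thm:allgroups}]
Fix $g_0\in G\setminus\{1\}$. Let $m$ be the order of $g_0$ if it is finite and $m=2$ otherwise, so $m\ge2$. Put
\[
E_1=\{\varphi\in(\mathbb{Z}/m)^G:\ \varphi(g_0x)=\varphi(x)+1\text{ for all }x\in G\},\qquad E=E_1\times\{0,1\}^G,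
\]
and let $G$ act on both factors by $(k\varphi)(x)=\varphi(xk)$. This is a left action, since $(k(l\varphi))(x)=(l\varphi)(xk)=\varphi(xkl)$, and it is by homeomorphisms, since it permutes coordinates. It preserves $E_1$ because right and left multiplication commute: $(k\varphi)(g_0x)=\varphi(g_0xk)=\varphi(xk)+1=(k\varphi)(x)+1$.

The element $g_0$ fixes no point of $E$, since $(g_0\varphi)(1)=\varphi(g_0)=\varphi(1)+1\neq\varphi(1)$ for $\varphi\in E_1$. The action on $\{0,1\}^G$ is faithful, since $k1_{\{1\}}=1_{\{k^{-1}\}}\ne1_{\{1\}}$ for $k\ne1$.

It remains to see that $E$ is a product of nonempty finite discrete spaces. Let $R\subset G$ contain one element of each coset $\langle g_0\rangle x$. Every $x\in G$ has the form $g_0^j\rho$ with a unique $\rho\in R$, where $j$ is unique modulo $m$ if $g_0$ has finite order and unique in $\mathbb{Z}$ otherwise. In both cases the class of $j$ in $\mathbb{Z}/m$ is determined by $x$. A function $\varphi$ belongs to $E_1$ if and only if $\varphi(g_0^j\rho)=\varphi(\rho)+j$ for all $j$ and $\rho$, so $\varphi\mapsto\varphi|R$ is a continuous bijection of $E_1$ onto $(\mathbb{Z}/m)^R$. It is a homeomorphism by (T1), as $E_1$ is closed in $(\mathbb{Z}/m)^G$.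 Thus $E$ has the required form with $\Lambda=R\sqcup G$ and $|\Lambda|\le\max(\aleph_0,|G|)$. In particular $E_1\neq\emptyset$, so the action on $E$ is faithful.

Let $F$ be as in Lemma~\ref{lem:F} and $K=K(F,E)$. By Proposition~\ref{prop:K}, $K$ is a zero-dimensional Valdivia compact space of weight at most $\max(\aleph_1,|G|)$, the action is faithful, and $\operatorname{Fix}(g_0)\cong F$. The group $G$ may be uncountable, but a $G$-invariant dense $\Sigma$-subset is invariant under the countable group $\langle g_0\rangle$. Corollary~\ref{cor:fix} would then make $F$ Valdivia, contrary to Lemma~\ref{lem:notimage}.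
\end{proof}

\section{Free actions}\label{sec:free}

For the flip $\tau$ on $\{0,1\}^I$, the set \eqref{eq:flip} is obtained by cutting the cube into the clopen halves $W=\{x:x_{i_0}=0\}$ and $\tau(W)$, keeping $A\cap W$, and transporting it to the other half. A free action of a finite group on a zero-dimensional compact space can always be cut in this way.

\begin{proof}[Proof of Theorem~\ref{thm:free}(a)]
Let $A=h^{-1}(\Sigma(\Gamma))$ be dense in $K$. Each $x\in K$ has a clopen neighborhood $U$ whose translates $gU$, $g\in G$, are pairwise disjoint: the finitely many points $gx$ are distinct by freeness, so they have pairwise disjoint open neighborhoods $V_g$, and any clopen $U$ with $x\in U\subset\bigcap_gg^{-1}V_g$ satisfies $gU\subset V_g$. Cover $K$ by such sets $U_1,\dots,U_n$ and put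
\[
W_i=U_i\setminus\bigcup_{g\in G}g(U_1\cup\dots\cup U_{i-1}),\qquad W=W_1\cup\dots\cup W_n .
\]
The set $W$ is clopen, and it meets each orbit $Gx$ in exactly one point. To see this, let $i$ be least with $Gx\cap U_i\ne\emptyset$. The intersection is a single point, because the translates of $U_i$ are pairwise disjoint, and this point lies in $W_i$ by the choice of $i$. For $j<i$ the orbit misses $U_j\supset W_j$, and for $j>i$ it misses $W_j$ because it is contained in $\bigcup_ggU_i$. By freeness, for each $x$ there is then exactly one $g$ with $g^{-1}x\in W$. Hence $K$ is the disjoint union of the clopen sets $gW$.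

Let $A'=\bigcup_gg(A\cap W)$. It is $G$-invariant, and it is dense because $A\cap W$ is dense in the open set $W$. Define $h':K\to(\mathbb{R}^\Gamma\times\mathbb{R})^G$ by letting the $g$-th component of $h'(x)$ be $(h(g^{-1}x),1)$ if $x\in gW$ and $(0,0)$ otherwise. The map $h'$ is continuous on each piece $gW$, hence continuous. It is injective, since the last entries determine the piece and $h$ is injective. So it is an embedding. For $x\in gW$ the point $h'(x)$ has countable support if and only if $g^{-1}x\in A\cap W$, so $A'$ is the $\Sigma$-subset defined by $h'$.
\end{proof}

For part (b) we make the example of Theorem~\ref{thm:allgroups} free by multiplying it with a space $J$ on which $G$ acts freely. The choice $J=G$ fails, since $K\times G$ is zero-dimensional and part (a) applies. If $J$ is connected, however, a continuous map cannot move the $K$-coordinate while the $J$-coordinate travels from $c$ to $g_0c$, and so the product still remembers $\operatorname{Fix}(g_0)\subset K$.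

Let $J$ be the join $G*G$, the complete bipartite graph on two copies of $G$. It is the quotient of $G\times G\times[0,1]$ that identifies $(a,b,0)$ with $(a,b',0)$ and $(a,b,1)$ with $(a',b,1)$. It is a finite graph, hence compact metrizable, and it is connected because any two vertices in different copies are joined by an edge. Let $g[a,b,t]=[ga,gb,t]$. This action is free: if $g[a,b,t]=[a,b,t]$, then $ga=a$ when $t<1$ and $gb=b$ when $t>0$, so $g=1$. For $G=\mathbb{Z}/2$ the graph $J$ is a cycle of length four, and the action is the antipodal map of the circle.

Dimension means covering dimension: $\dim X\le n$ if every finite open cover of $X$ has a finite open refinement in which each point lies in at most $n+1$ sets.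

\begin{lemma}\label{lem:dim}
If $K$ is a nonempty zero-dimensional compact space, then $\dim(K\times J)=1$.
\end{lemma}

\begin{proof}
Let $\mathcal{U}$ be a finite open cover of $K\times J$ and fix $k\in K$. By compactness of $J$ there are finitely many open boxes $N_i\times O_i$, each inside a member of $\mathcal{U}$, with $k\in N_i$ and $\bigcup_iO_i=J$. Subdivide the edges of $J$ so finely that the open star of each vertex lies in some $O_i$, and let $\mathcal{V}_k$ be the cover by these stars. Each point of $J$ lies in at most two of them. Let $N_k\subset\bigcap_iN_i$ be a clopen neighborhood of $k$. Cover $K$ by $N_{k_1},\dots,N_{k_n}$ and put $N'_j=N_{k_j}\setminus\bigcup_{i<j}N_{k_i}$. The sets $N'_j\times V$ with $V\in\mathcal{V}_{k_j}$ form a finite open refinement of $\mathcal{U}$ in which each point lies in at most two sets. So $\dim(K\times J)\le1$.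

Suppose $\dim(K\times J)\le0$ and let $p\ne q$ be points of $\{k\}\times J$. The cover by the complements of $\{p\}$ and $\{q\}$ has a finite refinement by pairwise disjoint open sets. The member that contains $p$ is clopen and misses $q$, which contradicts the connectedness of $J$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:free}(b)]
Let $K$ and $g_0$ be as in the proof of Theorem~\ref{thm:allgroups} for the finite group $G$, and write $F_*=\operatorname{Fix}(g_0)\subset K$, a copy of the space of Lemma~\ref{lem:F}. Let $G$ act on $K\times J$ by $g(k,c)=(gk,gc)$. This action is free, because the action on $J$ is. The space $K\times J$ is Valdivia by Lemma~\ref{lem:basic}(c) and one-dimensional by Lemma~\ref{lem:dim}. Its weight is at most $\aleph_1$ by (T2), and equal to $\aleph_1$ since it contains a copy of $F_*$.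

Suppose that $A$ is a $G$-invariant dense $\Sigma$-subset of $K\times J$, given by an embedding in $\mathbb{R}^{\Gamma'}$. There are no fixed points, so Corollary~\ref{cor:fix} says nothing, and we return to Lemma~\ref{lem:retraction}. Let $S\subset\Gamma'$ be finite and let $r:K\times J\to A$ be the equivariant map of that lemma for $C=S$. Fix $f\in F_*$ and let $\operatorname{pr}_K$ be the projection onto $K$. The continuous map $c\mapsto\operatorname{pr}_Kr(f,c)$ from the connected space $J$ to the zero-dimensional space $K$ is constant by (T4); let $k$ be its value. Since $g_0f=f$, equivariance gives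
\[
r(f,g_0c)=r(g_0f,g_0c)=g_0\,r(f,c),
\]
and comparing $K$-coordinates yields $k=g_0k$, that is, $k\in F_*$. Thus $r$ maps $F_*\times J$ into $A\cap(F_*\times J)$, and $r(p)|S=p|S$ for all $p$. As $S$ is arbitrary, $A\cap(F_*\times J)$ is dense in the closed set $F_*\times J$, which is therefore Valdivia by Lemma~\ref{lem:basic}(a). But $F_*\times J$ projects onto $F_*$, and this contradicts Lemma~\ref{lem:notimage}.
\end{proof}

\section{The criterion in dimension zero}\label{sec:criterion}

Two of the three assertions of Theorem~\ref{thm:criterion} are already at hand. The ``only if'' part is Corollary~\ref{cor:fix}: for any compact $K$, the invariant dense $\Sigma$-subset itself has the stated property. For the action of Theorem~\ref{thm:free}(b) we have $\operatorname{Fix}(H)=\emptyset$ for all $H\ne\{1\}$, so every dense $\Sigma$-subset satisfies the condition, and yet none is invariant. Hence zero-dimensionality cannot be dropped. It remains to prove the ``if'' part.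

The plan is visible on the cube $K=\{0,1\}^{\omega_1}$. It is the limit of the metrizable spaces $X_\alpha=\{0,1\}^\alpha$, $\alpha<\omega_1$, and the restriction $X_{\alpha+1}\to X_\alpha$ has the section $s_\alpha$ that appends the digit $0$. The points $x$ that follow the sections from some stage on, meaning that $x|(\beta+1)=s_\beta(x|\beta)$ for all large $\beta$, are exactly the countably supported ones. These sections do not commute with the flip $\tau$. The sections $t_\alpha$ ($\alpha\ge1$) that append to $y$ the digit $y_0$ do commute with it, and the points that eventually follow them form the invariant set \eqref{eq:flip} with $i_0=0$. In general we build such a tower, correct its sections so that they become equivariant, and take the points that eventually follow the new sections.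

\subsection*{Making a section equivariant}

An equivariant map $t$ satisfies $\operatorname{Stab}(y)\subset\operatorname{Stab}(t(y))$. Over a base that embeds in the line, a section with this property can be turned into an equivariant one.

\begin{lemma}\label{lem:section}
Let a finite group $G$ act by homeomorphisms on spaces $X$ and $Y$, let $\pi:Y\to X$ be equivariant, and let $\theta:X\to\mathbb{R}$ be a continuous injection. Let $s:X\to Y$ be continuous with $\pi s=\mathrm{id}$ and $\operatorname{Stab}(y)\subset\operatorname{Stab}(s(y))$ for all $y\in X$. Then there is a continuous equivariant map $t:X\to Y$ with $\pi t=\mathrm{id}$.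
\end{lemma}

\begin{proof}
Let $D=\{y\in X:\theta(y)\le\theta(gy)\text{ for all }g\in G\}$. It is closed, and it meets each orbit in exactly one point, the one where the injective function $\theta$ is smallest. Define $t(gd)=g\,s(d)$ for $d\in D$ and $g\in G$. If $gd=g'd'$, then $d=d'$ and $g^{-1}g'\in\operatorname{Stab}(d)\subset\operatorname{Stab}(s(d))$, so $g\,s(d)=g's(d')$ and $t$ is well defined. On the closed set $gD$ we have $t(y)=g\,s(g^{-1}y)$, which is continuous, and finitely many such sets cover $X$, so $t$ is continuous. Finally $t(kgd)=kg\,s(d)=k\,t(gd)$ for $k\in G$, and $\pi t(gd)=g\,\pi s(d)=gd$.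
\end{proof}

This is the step at which zero-dimensionality is needed, through (T4). Without $\theta$ the lemma fails. Let $\mathbb{Z}/2$ act on the circle $X$ by $y\mapsto-y$ and on $Y=X\times\{-1,1\}$ by $(y,\epsilon)\mapsto(-y,-\epsilon)$. The section $s(y)=(y,1)$ satisfies the hypothesis on stabilizers, which are trivial. An equivariant section would give a continuous $\epsilon:X\to\{-1,1\}$ with $\epsilon(-y)=-\epsilon(y)$, and there is none because $X$ is connected.

\subsection*{Good sets of coordinates}

From now on $K\subset\mathbb{R}^\Gamma$ is compact, $G$ is a finite group of homeomorphisms of $K$, and $A=K\cap\Sigma(\Gamma)$ has the property that $A\cap\operatorname{Fix}(H)$ is dense in $\operatorname{Fix}(H)$ for all $H\le G$, including $H=\{1\}$. The levels of the tower will be spaces $K|C$ with $C$ countable. We need $G$ to act on $K|C$, and we need extension by zero to be a section $K|C\to K$ that respects stabilizers. Call a countable set $C\subset\Gamma$ \emph{good} if for all $H\le G$: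
\begin{enumerate}
\item[(G1)] if $x\in\operatorname{Fix}(H)$, then $x1_C\in\operatorname{Fix}(H)$; for $H=\{1\}$ this says that $x1_C\in K$ for $x\in K$;
\item[(G2)] if $x,y\in K$ and $x|C=y|C$, then $gx|C=gy|C$ for all $g\in G$;
\item[(G3)] if $x\in K$ and $hx|C=x|C$ for all $h\in H$, then there is $y\in\operatorname{Fix}(H)$ with $y|C=x|C$.
\end{enumerate}
Condition (G3) excludes fixed points of the quotient $K|C$ that do not come from fixed points of $K$. These do occur: in Example~\ref{ex:small}, if $C$ records only the vector $z$, then $1{+}$ and $1{-}$ both restrict to $(1,0)$, while the fixed points restrict to $(0,0)$ and $(1,1)$.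

\begin{lemma}\label{lem:good}
Every countable subset of $\Gamma$ is contained in a good set, and the union of an increasing sequence of good sets is good.
\end{lemma}

\begin{proof}
We show that each single property, for a fixed $H$, is \emph{closed} (it passes to the union $C$ of an increasing sequence $C_n$ of countable sets having it) and \emph{cofinal} (every countable set is contained in a countable set having it). This suffices. There are finitely many properties $P_1,\dots,P_k$, because $G$ has finitely many subgroups. Given a countable set, choose an increasing sequence of countable supersets $D_1\subset D_2\subset\cdots$ such that $D_j$ has $P_i$ whenever $j\equiv i \pmod k$. For each $i$ the union is the union of a subsequence of sets having $P_i$, so it is good.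

(G1) is closed, since $x1_{C_n}\to x1_C$ pointwise and $\operatorname{Fix}(H)$ is closed. It is cofinal by Lemma~\ref{lem:retraction} applied to the compact set $\operatorname{Fix}(H)\subset\mathbb{R}^\Gamma$ and the trivial group. This is the only use of the hypothesis on $A$.

For (G2) and (G3) one argument gives both claims. Let $C_0\subset C_1\subset\cdots$ be countable with union $C$. If $x|C_{n+1}=y|C_{n+1}$ implies $gx|C_n=gy|C_n$ for every $n$ and $g$, then $C$ has (G2). This hypothesis holds when all $C_n$ have (G2), so (G2) is closed. It also holds when $C_{n+1}=C_n^+$ as in Lemma~\ref{lem:P}(b), so (G2) is cofinal.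

Suppose next that for every $n$ and $x\in K$,
\begin{equation}\label{eq:step}
hx|C_{n+1}=x|C_{n+1}\ \text{ for all }h\in H\quad\text{implies}\quad x|C_n\in\operatorname{Fix}(H)|C_n .
\end{equation}
Then $C$ has (G3): if $hx|C=x|C$ for all $h\in H$, the closed sets $\{y\in\operatorname{Fix}(H):y|C_n=x|C_n\}$ are nonempty and decreasing, and a common point $y$ satisfies $y|C=x|C$. Condition \eqref{eq:step} holds when all $C_n$ have (G3), so (G3) is closed. For cofinality we must find $C_{n+1}$ satisfying \eqref{eq:step} for a given countable $C_n$. Let $Q=\{x\in K:x|C_n\notin\operatorname{Fix}(H)|C_n\}$. The complement of the compact set $\operatorname{Fix}(H)|C_n$ in the compact metrizable space $K|C_n$ is open, hence a countable union of closed sets, so $Q$ is a countable union of compact sets. Since $Q$ is disjoint from $\operatorname{Fix}(H)$, it is covered by the open sets $O_{h,\gamma}=\{x\in K:(hx)_\gamma\ne x_\gamma\}$ with $h\in H$, $\gamma\in\Gamma$, and countably many of them suffice. Let $C_{n+1}$ consist of $C_n$ and the countably many $\gamma$ used. A point $x$ with $hx|C_{n+1}=x|C_{n+1}$ for all $h\in H$ lies in none of the chosen sets, so $x\notin Q$. This is \eqref{eq:step}.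
\end{proof}

\subsection*{The tower}

Assume now also that $K$ is zero-dimensional of weight at most $\aleph_1$. By (T2) there are continuous functions $\phi_\alpha:K\to\mathbb{R}$, $\alpha<\omega_1$, that separate the points of $K$. By recursion choose good sets $C_\alpha$, $\alpha<\omega_1$. Let $C_0$ be any good set, let $C_{\alpha+1}\supset C_\alpha$ be a good set containing a countable set of coordinates that determines $\phi_\alpha$ (Lemma~\ref{lem:P}(a)), and let $C_\delta=\bigcup_{\alpha<\delta}C_\alpha$ for limit $\delta$. The last set is good because a countable limit ordinal is the supremum of an increasing sequence. Put $X_\alpha=K|C_\alpha$ and let $\pi_\alpha:K\to X_\alpha$ be the restriction. We record four properties.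
\begin{enumerate}
\item[(X1)] \emph{If $\pi_\alpha(x)=\pi_\alpha(y)$ for all $\alpha$, then $x=y$, and the sets $\pi_\alpha^{-1}(U)$ with $U\subset X_\alpha$ open form a base of $K$.} The first claim holds since then $\phi_\alpha(x)=\phi_\alpha(y)$ for all $\alpha$. So restriction to $\bigcup_\alpha C_\alpha$ is an embedding of $K$ by (T1), and each finite subset of $\bigcup_\alpha C_\alpha$ lies in some $C_\alpha$.
\item[(X2)] \emph{Let $\alpha<\delta\le\omega_1$ with $\delta$ a limit, and let $y_\beta\in X_\beta$ for $\alpha\le\beta<\delta$ satisfy $y_{\beta'}|C_\beta=y_\beta$ for $\beta\le\beta'$. Then there is $x\in K$ with $\pi_\beta(x)=y_\beta$ for all these $\beta$.} The closed sets $\pi_\beta^{-1}(y_\beta)$ are nonempty and decreasing, so they have a common point.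
\item[(X3)] \emph{$G$ acts on $X_\alpha$ by homeomorphisms so that $\pi_\alpha$ and the restrictions $X_\beta\to X_\alpha$, $\beta\ge\alpha$, are equivariant.} By (G2) the formula $g\,\pi_\alpha(x)=\pi_\alpha(gx)$ defines an action. It is by continuous maps because $\pi_\alpha$ is a quotient map by (T1).
\item[(X4)] \emph{There is a continuous injection $\theta_\alpha:X_\alpha\to\mathbb{R}$.} By (G1) for $H=\{1\}$, extension by zero is a continuous map $u_\alpha:X_\alpha\to K$, $u_\alpha(x|C_\alpha)=x1_{C_\alpha}$, with $\pi_\alpha u_\alpha=\mathrm{id}$. So the compact metrizable space $X_\alpha$ embeds in $K$ and is zero-dimensional, and (T4) applies.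
\end{enumerate}

The map $s_\alpha=\pi_{\alpha+1}u_\alpha:X_\alpha\to X_{\alpha+1}$ is a continuous section of the restriction $X_{\alpha+1}\to X_\alpha$. It respects stabilizers. Indeed, let $y=\pi_\alpha(x_0)\in X_\alpha$ and $H=\operatorname{Stab}(y)$. Then $hx_0|C_\alpha=hy=x_0|C_\alpha$ for $h\in H$, so (G3) gives $x\in\operatorname{Fix}(H)$ with $\pi_\alpha(x)=y$, and (G1) gives $u_\alpha(y)=x1_{C_\alpha}\in\operatorname{Fix}(H)$. Hence $h\,s_\alpha(y)=\pi_{\alpha+1}(h\,u_\alpha(y))=s_\alpha(y)$ for $h\in H$. Lemma~\ref{lem:section} now provides continuous equivariant maps
\[
t_\alpha:X_\alpha\to X_{\alpha+1}\qquad\text{with}\qquad t_\alpha(y)|C_\alpha=y\ \text{ for all }y\in X_\alpha .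
\]

\subsection*{The invariant $\Sigma$-subset}

\begin{proof}[End of the proof of Theorem~\ref{thm:criterion}]
For $\alpha<\omega_1$ let
\[
B_\alpha=\{x\in K:\ \pi_{\beta+1}(x)=t_\beta(\pi_\beta(x))\text{ for all }\beta\text{ with }\alpha\le\beta<\omega_1\},\qquad A'=\bigcup_{\alpha<\omega_1}B_\alpha .
\]

\emph{$A'$ is invariant.} If $x\in B_\alpha$, $g\in G$ and $\beta\ge\alpha$, then $\pi_{\beta+1}(gx)=g\,t_\beta(\pi_\beta(x))=t_\beta(\pi_\beta(gx))$. So $gB_\alpha\subset B_\alpha$ for all $g$, and equality follows by applying this to $g^{-1}$.

\emph{$A'$ is dense.} By (X1) it suffices to show $\pi_\alpha(B_\alpha)=X_\alpha$. Given $y\in X_\alpha$, define $y_\beta\in X_\beta$ for $\alpha\le\beta<\omega_1$ by recursion so that $y_{\beta'}|C_\beta=y_\beta$ for $\beta\le\beta'$. Put $y_\alpha=y$ and $y_{\beta+1}=t_\beta(y_\beta)$, which restricts to $y_\beta$ on $C_\beta$ and hence to the earlier points on the earlier sets. At a limit $\delta>\alpha$ put $y_\delta=\pi_\delta(x)$ with $x$ given by (X2). Finally (X2) with $\delta=\omega_1$ gives $x\in K$ with $\pi_\beta(x)=y_\beta$ for all $\beta\ge\alpha$. Then $x\in B_\alpha$ and $\pi_\alpha(x)=y$.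

\emph{$A'$ is a $\Sigma$-subset.} The original coordinates do not see the maps $t_\alpha$, so we take as new coordinates the deviations of a point from the sections. Define continuous functions on $K$ by
\[
\psi=\theta_0\circ\pi_0,\qquad \psi_\alpha=\theta_{\alpha+1}\circ\pi_{\alpha+1}-\theta_{\alpha+1}\circ t_\alpha\circ\pi_\alpha\quad(\alpha<\omega_1),
\]
and let $\Psi=(\psi,(\psi_\alpha)_{\alpha<\omega_1}):K\to\mathbb{R}\times\mathbb{R}^{\omega_1}$. Suppose $\Psi(x)=\Psi(y)$. We show $\pi_\alpha(x)=\pi_\alpha(y)$ by induction on $\alpha$. For $\alpha=0$ this holds since $\theta_0$ is injective. If $\pi_\alpha(x)=\pi_\alpha(y)$, the second terms of $\psi_\alpha(x)$ and $\psi_\alpha(y)$ agree, hence so do the first, and $\pi_{\alpha+1}(x)=\pi_{\alpha+1}(y)$ since $\theta_{\alpha+1}$ is injective. At a limit $\delta$ it holds since $C_\delta=\bigcup_{\alpha<\delta}C_\alpha$. By (X1), $x=y$, so $\Psi$ is an embedding by (T1).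

A subset of $\omega_1$ is countable if and only if it is bounded. So $\Psi(x)$ has countable support if and only if there is $\alpha<\omega_1$ with $\psi_\beta(x)=0$ for all $\beta\ge\alpha$. Since $\theta_{\beta+1}$ is injective, $\psi_\beta(x)=0$ means $\pi_{\beta+1}(x)=t_\beta(\pi_\beta(x))$. Hence $\Psi(x)$ has countable support if and only if $x\in B_\alpha$ for some $\alpha$, and $A'$ is the $\Sigma$-subset defined by $\Psi$.
\end{proof}

\begin{remark}\label{rem:weight}
The bound on the weight is what allows $K$ to be reached by a chain of length $\omega_1$ all of whose levels are metrizable. It is used in (X1), in the existence of the functions $\theta_\alpha$, and in the equivalence of countable and bounded subsets of $\omega_1$. We do not claim the ``if'' part of Theorem~\ref{thm:criterion} for weights above $\aleph_1$.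
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Complex Banach Spaces with Valdivia Dual Unit Ball},\newline
\texttt{https://www.eweb.unex.es/eweb/extracta/Vol-20-3/20P3comv.pdf}

\end{thebibliography}
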